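# Local homology above the magnitude: where vanishing fails and where it holds

Throughout, $R$ is a commutative Noetherian ring with non-zero identity, $\mathfrak a$ is an ideal of $R$, and modules are arbitrary unless we say "finitely generated". We write $H_i^{\mathfrak a}(M)$ for the $i$-th left derived functor of $\mathfrak a$-adic completion applied to $M$, and $\operatorname{mag}_RM$ for the magnitude of $M$, a dimension read off from the maps $M\to E(R/\mathfrak m)$. Both are recalled in Section 2. We put $\sup\emptyset=\dim 0=-\infty$. The statement under study is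

$$H_i^{\mathfrak a}(M)=0\quad\text{for all } i>\operatorname{mag}_RM. \tag{V}$$

## 1. Failure of (V), and the exact extent of its validity

**Theorem 1 (counterexample).** Let $k$ be an infinite field, $c\ge 2$, $R=k[x_1,\dots,x_c,z]$, $\mathfrak a=(x_1,\dots,x_c)$, and let $\lambda_1,\lambda_2,\dots\in k$ be distinct. Put $M=\bigoplus_{j\ge1}M_j$ with $M_j=R/(x_1^j,\dots,x_c^j,z-\lambda_j)$. Then $\operatorname{mag}_RM=0$ but $H^{\mathfrak a}_{c-1}(M)\ne0$.

**Theorem 2 (local rings).** Let $R$ be a Noetherian local ring, $\mathfrak a$ an ideal, $M\neq0$ any module. Then the tower $\big(\operatorname{Tor}_i^R(R/\mathfrak a^n,M)\big)_n$ is pro-zero for all $i>\operatorname{mag}_RM$. In particular (V) holds.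

**Theorem 3 (fixed ideal).** Let $R$ be Noetherian and $\mathfrak a$ an ideal. Let $\operatorname{cd}(\mathfrak a)=\sup\{j:H^j_{\mathfrak a}(N)\ne0\text{ for some }N\}$.

(a) For every $M\ne0$ and $i>\operatorname{mag}M$: $H_i^{\mathfrak a}(M)\cong\varprojlim^1_n\operatorname{Tor}_{i+1}(R/\mathfrak a^n,M)$.

(b) $H_i^{\mathfrak a}(M)=0$ for all $i>\max\{\operatorname{mag}M,\operatorname{cd}(\mathfrak a)-1\}$. By Theorem 1, where $\operatorname{cd}(\mathfrak a)=c$, this is sharp for each value $\operatorname{cd}(\mathfrak a)\ge2$.

(c) The following are equivalent: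

1. $H_i^{\mathfrak a}(M)=0$ for all $R$-modules $M$ and all $i>\operatorname{mag}M$;
2. the same for all countable direct sums $M$ of finite length modules with $\operatorname{mag}M=0$;
3. for every $j\ge2$, every finitely generated submodule of $H^j_{\mathfrak a}(R)$ has only finitely many maximal ideals in its support.

**Theorem 4 (rings).** For a Noetherian ring $R$, statement (V) holds for all $\mathfrak a$ and all $M$ if and only if every prime ideal of $R$ of height $\ge2$ is contained in only finitely many maximal ideals.

**Corollary 5.** Statement (V) holds if $R$ is semilocal, or $\dim R\le2$, or $\operatorname{cd}(\mathfrak a)\le1$. If $R$ is a Jacobson ring (for example, finitely generated over a field or over $\mathbb Z$), then (V) holds for all $\mathfrak a$ and $M$ if and only if $\dim R\le2$.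

The paper "On the Vanishing of Local Homology Modules" conjectures (V) for all $R$, $\mathfrak a$, $M$, as a dual of Grothendieck's Vanishing Theorem. Theorem 1 says that this is false, already for $R=k[x_1,x_2,z]$ and $i=1$. Since $c$ is arbitrary while the magnitude stays $0$, not even a bound of the form "$H_i^{\mathfrak a}(M)=0$ for $i>\operatorname{mag}M+b$" with a constant $b$ is true: take $c=b+2$, so that $H^{\mathfrak a}_{b+1}(M)\neq0$.

Theorems 2–4 say that the failure has one cause. Locally, (V) is true in a strong form. Globally, what can go wrong is a single $\varprojlim^1$, and it goes wrong exactly when local cohomology in some degree $\ge2$ has a finitely generated submodule spread over infinitely many maximal ideals. In the setting of Theorem 1 one sees this at once. The module $H^c_{\mathfrak a}(R)$ is free over $k[z]$ on the monomials in the $x_i$ with all exponents negative, so the class of $1/(x_1\cdots x_c)$ generates a copy of $R/\mathfrak a=k[z]$, and $V(\mathfrak a)$ contains infinitely many maximal ideals.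

The criterion of Theorem 4 is not just "semilocal or $\dim\le2$". If $A$ is a Noetherian local ring of dimension $3$, then $R=A\times\mathbb Z$ has dimension $3$ and infinitely many maximal ideals. Its primes of height $\ge2$ come from $A$ and lie in one maximal ideal each.

## 2. Towers, local homology, cocyclic images and magnitude

**Definition (towers).** A tower is a sequence of modules with maps $\cdots\to T_{n+1}\to T_n\to\cdots\to T_1$. Its $\varprojlim$ and $\varprojlim^1$ are the kernel and cokernel of
$$\prod_nT_n\to\prod_nT_n,\qquad (t_n)\mapsto(t_n-\text{image of }t_{n+1}).$$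
The tower is *pro-zero* if for every $n$ there is $N\ge n$ such that $T_N\to T_n$ is zero.

A short exact sequence of towers gives the six-term exact sequence of $\varprojlim$ and $\varprojlim^1$. It ends with $\varprojlim^1$, so $\varprojlim^1$ is right exact: a surjection of towers induces a surjection on $\varprojlim^1$. If all transition maps are surjective, for instance in a constant tower, then $\varprojlim^1=0$. Dropping finitely many terms changes neither limit. If $(T_n)$ is pro-zero, both limits vanish: for $\varprojlim$ this is clear, and for $\varprojlim^1$ the equations $t_n-\operatorname{im}(t_{n+1})=a_n$ are solved by $t_n=\sum_{l\ge0}\operatorname{im}(a_{n+l})$, a finite sum in $T_n$.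

Here is the example to keep in mind. For a field $k$ let $I_n=\bigoplus_{j\ge n}k$ with inclusions as maps. From $0\to I_n\to I_1\to I_1/I_n\to0$ we get
$$\varprojlim{}^1I_n=\operatorname{coker}\Big(I_1\to\varprojlim I_1/I_n\Big)=\prod_jk\Big/\bigoplus_jk\ne0 .$$
In each coordinate $j$ the tower is zero from $n=j+1$ on, so each coordinate is pro-zero. The whole tower is not.

We use one more formal fact. *If $F_n\to T_n\to Q_n$ is exact for every $n$, compatibly with the transition maps, and $(F_n)$, $(Q_n)$ are pro-zero, then $(T_n)$ is pro-zero.* Given $n$, choose $N_1\ge n$ with $F_{N_1}\to F_n$ zero and $N\ge N_1$ with $Q_N\to Q_{N_1}$ zero. The image in $T_{N_1}$ of an element of $T_N$ goes to $0$ in $Q_{N_1}$, hence comes from $F_{N_1}$, hence dies in $T_n$.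

**Definition (local homology).** Let $\Lambda_{\mathfrak a}(M)=\varprojlim_nR/\mathfrak a^n\otimes_RM$. The $i$-th local homology module is $H_i^{\mathfrak a}(M)=L_i\Lambda_{\mathfrak a}(M)=H_i(\Lambda_{\mathfrak a}(P_\bullet))$, for a projective resolution $P_\bullet\to M$, in the sense of Greenlees–May and Alonso Tarrío–Jeremías López–Lipman.

**Lemma 6.** Let $(\mathfrak a_n)$ be a decreasing sequence of ideals cofinal with $(\mathfrak a^n)$. For every $M$ and $i$ there is an exact sequence
$$0\to{\varprojlim_n}^1\operatorname{Tor}_{i+1}^R(R/\mathfrak a_n,M)\to H_i^{\mathfrak a}(M)\to\varprojlim_n\operatorname{Tor}_i^R(R/\mathfrak a_n,M)\to0. \tag{1}$$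

*Proof.* The tower of complexes $P_\bullet/\mathfrak a_nP_\bullet$ has surjective transition maps, and by cofinality its limit is $\Lambda_{\mathfrak a}(P_\bullet)$. The homology of its $n$-th term is $\operatorname{Tor}_i(R/\mathfrak a_n,M)$. For a tower of complexes with surjective transition maps, Weibel, *An Introduction to Homological Algebra*, Thm. 3.5.8, gives exactly (1). $\square$

**Definition (cocyclic, cosupport, magnitude).** A module is *cocyclic* if it is isomorphic to a submodule of $E(R/\mathfrak m)$ for some maximal ideal $\mathfrak m$, where $E(-)$ denotes the injective envelope. The cosupport, in the sense of Yassemi, is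
$$\operatorname{Cosupp}_RM=\{\mathfrak p\in\operatorname{Spec}R:\mathfrak p\supseteq\operatorname{Ann}_RL\text{ for some cocyclic homomorphic image }L\text{ of }M\},$$
and $\operatorname{mag}_RM=\sup\{\dim R/\mathfrak p:\mathfrak p\in\operatorname{Cosupp}_RM\}$.

We recall facts about $E(R/\mathfrak m)$. Every element is killed by a power of $\mathfrak m$. It is an $R_{\mathfrak m}$-module, namely the injective envelope of the residue field over $R_{\mathfrak m}$, and it is injective over $R$. It is a cogenerator for $R_{\mathfrak m}$-modules: if $0\neq x\in L$, the map $R_{\mathfrak m}x\to R/\mathfrak m\subseteq E(R/\mathfrak m)$ sending $x$ to $1$ extends to $L$. Likewise $\prod_{\mathfrak m}E(R/\mathfrak m)$ is an injective cogenerator for all $R$-modules. If $E$ is a cogenerator and $\varphi$ is a map with $\operatorname{Hom}(\varphi,E)=0$, then $\varphi=0$.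

**Lemma 7.** We have $\operatorname{mag}_RM\le s$ if and only if $\dim R/\operatorname{Ann}_Rf\le s$ for all maximal $\mathfrak m$ and all $f\in\operatorname{Hom}_R(M,E(R/\mathfrak m))$. If $M\ne0$, then $\operatorname{mag}_RM\ge0$.

*Proof.* The cocyclic images of $M$ are, up to isomorphism, exactly the modules $f(M)$ with $f:M\to E(R/\mathfrak m)$, and $rf=0$ if and only if $rf(M)=0$, so $\operatorname{Ann}f(M)=\operatorname{Ann}f$. The supremum of $\dim R/\mathfrak p$ over $\mathfrak p\supseteq\operatorname{Ann}f$ is $\dim R/\operatorname{Ann}f$. If $M\neq0$, some $f$ is non-zero and $\operatorname{Ann}f\ne R$. $\square$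

**Examples.** Let $M\ne0$ be finitely generated. Each $f(M)$ is finitely generated and killed by a power of $\mathfrak m$, so $\operatorname{mag}M=0$. In particular $\operatorname{mag}_{\mathbb Z}\mathbb Z=0$. For the Prüfer group $M=\mathbb Z(p^\infty)=E(\mathbb Z/p)$ the identity map has annihilator $0$, so $\operatorname{mag}_{\mathbb Z}M=1$.

**Lemma 8.** Let $M=\bigoplus_jM_j$ be a non-empty direct sum, where $M_j\ne0$ has finite length and is supported at $\mathfrak m_j$, the $\mathfrak m_j$ being pairwise distinct maximal ideals. Then $\operatorname{mag}M=0$.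

*Proof.* Let $f:M\to E(R/\mathfrak m)$. If $\mathfrak m_j\ne\mathfrak m$ and $x\in M_j$, then $f(x)$ is killed by a power of $\mathfrak m_j$ and by a power of $\mathfrak m$. These powers generate $R$, so $f(x)=0$. Hence $f(M)$ is the image of at most one $M_j$. It is zero or has finite length with support $\{\mathfrak m\}$, and $\dim R/\operatorname{Ann}f\le0$. Now use Lemma 7. $\square$

So the magnitude looks at one maximal ideal at a time: an infinite sum over distinct maximal ideals has the magnitude of a single summand.

## 3. Two cases by hand: finitely generated modules and principal ideals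

**Lemma 9.** If $F$ is finitely generated and $i\ge1$, then $(\operatorname{Tor}_i(R/\mathfrak a^n,F))_n$ is pro-zero.

*Proof.* Dimension shifting along finitely generated free modules, which is natural in $n$, reduces to $i=1$. Let $0\to Z\to P\to F\to0$ be exact with $P$ finitely generated free. Then $\operatorname{Tor}_1(R/\mathfrak a^n,F)=\ker(Z/\mathfrak a^nZ\to P/\mathfrak a^nP)=(Z\cap\mathfrak a^nP)/\mathfrak a^nZ$. By Artin–Rees there is $e$ with $Z\cap\mathfrak a^{n+e}P\subseteq\mathfrak a^nZ$ for all $n$, so the map from index $n+e$ to index $n$ is zero. $\square$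

By (1), $H_i^{\mathfrak a}(F)=0$ for $i\ge1$. As $\operatorname{mag}F=0$ for $F\ne0$, statement (V) holds for finitely generated modules.

Next let $\mathfrak a=(x)$ with $x$ a non-zero-divisor. From $0\to R\xrightarrow{x^n}R\to R/x^n\to0$ we read off $\operatorname{Tor}_1(R/x^n,M)=(0:_Mx^n)$, with transition maps multiplication by $x$, and $\operatorname{Tor}_i=0$ for $i\ge2$. So $H_i^{\mathfrak a}(M)=0$ for $i\ge2$, and $H_1^{\mathfrak a}(M)=\varprojlim(0:_Mx^n)$. For $R=\mathbb Z$, $x=p$, $M=\mathbb Z(p^\infty)$ this limit is the ring of $p$-adic integers, and $1=\operatorname{mag}M$, so (V) is respected.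

Suppose now that $\operatorname{mag}M=0$, and let us check that $H_1^{(x)}(M)=0$. Let $(t_n)\in\varprojlim(0:_Mx^n)$ with some $t_n\ne0$. Choose $f:M\to E(R/\mathfrak m)$ with $f(t_n)\neq0$. Since $x^n$ kills $f(t_n)\ne0$ and elements outside $\mathfrak m$ act bijectively on $E(R/\mathfrak m)$, we have $x\in\mathfrak m$. The ring $R/\operatorname{Ann}f$ has dimension $0$ and acts faithfully on the module $f(M)$, whose elements are killed by powers of $\mathfrak m$. So it is local Artinian with maximal ideal the image of $\mathfrak m$, and $x^l\in\operatorname{Ann}f$ for some $l$. But $x^lf(t_{n+l})=f(t_n)\ne0$, a contradiction.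

In this case the $\varprojlim^1$ term of (1) never entered: it was $\varprojlim^1$ of $\operatorname{Tor}_2=0$. For an ideal generated by two elements this is no longer automatic.

## 4. Local vanishing against $\varprojlim^1$: the counterexample

A sensible strategy for (V) is the following. By (1) it is enough that the towers $\operatorname{Tor}_i(R/\mathfrak a^n,M)$ are pro-zero for all $i>\operatorname{mag}M$. Tor commutes with localization and so does the magnitude hypothesis, in the sense needed (Lemma 16 below). So prove the local case, and then globalize.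

The local case will turn out to be true. The globalization works for $\varprojlim$: if $(t_n)\in\varprojlim T_n$ and each localized tower $((T_n)_{\mathfrak m})_n$ is pro-zero, then each $t_n$ vanishes in every $(T_n)_{\mathfrak m}$, so $t_n=0$. It does not work for $\varprojlim^1$. Pro-vanishing at $\mathfrak m$ gives a number $N(n,\mathfrak m)$ with $(T_{N(n,\mathfrak m)})_{\mathfrak m}\to(T_n)_{\mathfrak m}$ zero, and if $N(n,\mathfrak m)$ is unbounded as $\mathfrak m$ varies, the tower $(T_n)$ itself is not pro-zero. The tower $\bigoplus_{j\ge n}k$ of Section 2 shows that $\varprojlim^1$ can then be non-zero. We isolate this mechanism, and then realize it by Tor modules.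

**Lemma 10.** Let $T_n=\bigoplus_{j\ge n_0}T_n^{(j)}$, $n\ge n_0$, be a direct sum of towers, and let $I_n^{(j)}=\operatorname{im}(T_n^{(j)}\to T_{n_0}^{(j)})$. Suppose that $I_j^{(j)}\ne0$ for every $j\ge n_0$, and that for each fixed $j$ we have $I_n^{(j)}=0$ for $n\gg0$. Then $\varprojlim^1T_n\ne0$.

*Proof.* Let $I_n=\bigoplus_jI_n^{(j)}=\operatorname{im}(T_n\to T_{n_0})$, a tower under inclusions. The maps $T_n\to I_n$ form a surjection of towers, so $\varprojlim^1T_n\to\varprojlim^1I_n$ is onto. From $0\to I_n\to T_{n_0}\to T_{n_0}/I_n\to0$ and $\varprojlim^1T_{n_0}=0$ we get $\varprojlim^1I_n=\operatorname{coker}(T_{n_0}\to\varprojlim T_{n_0}/I_n)$.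

Choose $0\ne y_j\in I_j^{(j)}$. The classes of $\sum_{n_0\le j<n}y_j$ modulo $I_n$ form an element of $\varprojlim T_{n_0}/I_n$, because the partial sums for $n+1$ and $n$ differ by $y_n\in I_n$. If it came from $t=(t_j)\in T_{n_0}$, then $t_j-y_j\in I_n^{(j)}$ for all $n>j$, and therefore $t_j=y_j\ne0$ for every $j\ge n_0$. This is impossible in a direct sum. $\square$

### Proof of Theorem 1

**Step 1: the magnitude.** The module $M_j$ has finite length and is supported only at $(x_1,\dots,x_c,z-\lambda_j)$. These maximal ideals are distinct, so $\operatorname{mag}_RM=0$ by Lemma 8.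

**Step 2: compute the tower $\operatorname{Tor}_c$.** Let $\mathfrak a_n=(x_1^n,\dots,x_c^n)$. As $\mathfrak a^{cn}\subseteq\mathfrak a_n\subseteq\mathfrak a^n$, Lemma 6 applies to $(\mathfrak a_n)$. Put $u=x_1\cdots x_c$. Since $x_1^n,\dots,x_c^n$ is a regular sequence, the Koszul complex $K(x_1^n,\dots,x_c^n)=\bigotimes_iK(x_i^n)$ resolves $R/\mathfrak a_n$. The maps $K(x_i^{n+1})\to K(x_i^n)$ that are $1$ in degree $0$ and $x_i$ in degree $1$ are chain maps, because $1\cdot x_i^{n+1}=x_i^n\cdot x_i$. Their tensor product lifts $R/\mathfrak a_{n+1}\to R/\mathfrak a_n$, and in degree $c$ it is multiplication by $u$. Since $H_c$ of the Koszul complex on $M$ is the set of elements killed by all $x_i^n$,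
$$T_n:=\operatorname{Tor}_c(R/\mathfrak a_n,M)=(0:_M\mathfrak a_n),\qquad T_{n+1}\xrightarrow{\ u\ }T_n.$$

**Step 3: the images in $T_1$.** Identify $M_j=k[x_1,\dots,x_c]/(x_1^j,\dots,x_c^j)$. The summand $T_1^{(j)}=(0:_{M_j}(x_1,\dots,x_c))$ is the socle $ks_j$, $s_j=u^{j-1}$. The image $I_n^{(j)}$ of $T_n^{(j)}$ in $T_1^{(j)}$ is $u^{n-1}T_n^{(j)}$. If $j\ge n$, then $u^{j-n}\in M_j$ is killed by every $x_i^n$ and $u^{n-1}u^{j-n}=s_j$, so $I_n^{(j)}=ks_j$. If $j<n$, then $u^{n-1}M_j=0$, so $I_n^{(j)}=0$.

**Step 4: conclude.** Lemma 10 with $n_0=1$ gives $\varprojlim^1T_n\ne0$. In fact $I_n=\bigoplus_{j\ge n}ks_j$ is the tower of Section 2, so $\varprojlim^1T_n$ maps onto $\prod_jk/\bigoplus_jk$. By (1) with $i=c-1$, $H^{\mathfrak a}_{c-1}(M)$ contains $\varprojlim^1T_n\neq0$. $\blacksquare$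

The unbounded $N(n,\mathfrak m)$ is visible here. On the summand $M_j$ the map $T_N^{(j)}\to T_n^{(j)}$ is multiplication by $u^{N-n}$. It is zero as soon as $N-n\ge j$, but $T_j^{(j)}\to T_1^{(j)}$ is not zero.

## 5. From vanishing local cohomology to pro-zero Tor towers

The positive results need tools that produce pro-zero towers. The source of vanishing is local cohomology $H^j_{\mathfrak a}(D)=\varinjlim_n\operatorname{Ext}^j(R/\mathfrak a^n,D)$. We use the standard facts that it commutes with localization, that $H^j_{\mathfrak a}=0$ when $j$ exceeds the number of generators of $\mathfrak a$, and Grothendieck's vanishing theorem for arbitrary modules (Brodmann–Sharp, *Local Cohomology*, Thm. 6.1.2): $H_{\mathfrak a}^j(D)=0$ for $j>\dim\operatorname{Supp}D$. Later we also use Grothendieck's non-vanishing theorem: for a local ring $(R,\mathfrak m)$ of dimension $h$, $H^h_{\mathfrak m}(R)\ne0$.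

The bridge between Tor and Ext is duality. If $E$ is injective, then
$$\operatorname{Hom}(\operatorname{Tor}_j(R/\mathfrak a^n,L),E)\cong\operatorname{Ext}^j(R/\mathfrak a^n,\operatorname{Hom}(L,E)), \tag{2}$$
naturally in $n$ and $L$: take a free resolution $P_\bullet$ of $R/\mathfrak a^n$, use $\operatorname{Hom}(P_\bullet\otimes L,E)=\operatorname{Hom}(P_\bullet,\operatorname{Hom}(L,E))$, and pass to cohomology, $\operatorname{Hom}(-,E)$ being exact.

Vanishing of $\varinjlim_n\operatorname{Ext}^j(R/\mathfrak a^n,D)$ says only that each element dies at some stage. For whole classes of modules the stage can be made uniform.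

**Lemma 11 (uniformity).** Let $\mathcal D$ be a class of $R$-modules closed under countable products, with $H^j_{\mathfrak a}(D)=0$ for all $D\in\mathcal D$. Then for each $n$ there is $N\ge n$ such that $\operatorname{Ext}^j(R/\mathfrak a^n,D)\to\operatorname{Ext}^j(R/\mathfrak a^N,D)$ is zero for all $D\in\mathcal D$.

*Proof.* Otherwise, for some $n$ and every $N\ge n$ there are $D_N\in\mathcal D$ and $e_N\in\operatorname{Ext}^j(R/\mathfrak a^n,D_N)$ with non-zero image in $\operatorname{Ext}^j(R/\mathfrak a^N,D_N)$. Put $D=\prod_ND_N\in\mathcal D$. The element $(e_N)_N$ of $\prod_N\operatorname{Ext}^j(R/\mathfrak a^n,D_N)=\operatorname{Ext}^j(R/\mathfrak a^n,D)$ has non-zero image in $\operatorname{Ext}^j(R/\mathfrak a^N,D)$ for every $N\ge n$, as one sees on the factor $D_N$. This contradicts $\varinjlim_N\operatorname{Ext}^j(R/\mathfrak a^N,D)=0$. $\square$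

**Lemma 12.** (a) If $j>\operatorname{cd}(\mathfrak a)$, then $(\operatorname{Tor}_j(R/\mathfrak a^n,L))_n$ is pro-zero for every module $L$.

(b) If $\mathfrak b$ is an ideal and $j>\dim R/\mathfrak b$, then $(\operatorname{Tor}^R_j(R/\mathfrak a^n,Q))_n$ is pro-zero for every $R/\mathfrak b$-module $Q$.

*Proof.* Let $E$ be an injective cogenerator. In (a) apply Lemma 11 to the class of all modules. In (b) apply it to the class of all $R/\mathfrak b$-modules $D$; here $\operatorname{Supp}D\subseteq V(\mathfrak b)$, so $H^j_{\mathfrak a}(D)=0$ by Grothendieck's vanishing theorem. The module $D=\operatorname{Hom}(L,E)$, respectively $D=\operatorname{Hom}(Q,E)$, belongs to the class. By (2), the map $\operatorname{Tor}_j(R/\mathfrak a^N,-)\to\operatorname{Tor}_j(R/\mathfrak a^n,-)$ on $L$, respectively $Q$, becomes zero under $\operatorname{Hom}(-,E)$, hence is zero. $\square$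

## 6. Modules with small magnitude over a complete local ring

Lemma 12(b) suggests how to prove Theorem 2 for $\operatorname{mag}M\le s$: find an ideal $\mathfrak b$ with $\dim R/\mathfrak b\le s$ that kills $M$. The hypothesis gives such an ideal for each $f$ separately, namely $\operatorname{Ann}f$. But one ideal for all of $M$ need not exist. If $R$ is a complete local ring of dimension $\ge1$ and $M=R$, then $\operatorname{mag}M=0$, while $\operatorname{Ann}M=0$ and $\dim R/0\ge1$. In this example the obstruction is finitely generated, and for finitely generated modules Lemma 9 does the work. The next theorem says that this is the only obstruction.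

**Theorem 13.** Let $(R,\mathfrak m)$ be a complete Noetherian local ring, $E=E(R/\mathfrak m)$, $s\ge0$, and $M$ an $R$-module with $\dim R/\operatorname{Ann}f\le s$ for all $f\in\operatorname{Hom}(M,E)$. Then there is a finitely generated $F\subseteq M$ with $\dim R/\operatorname{Ann}(M/F)\le s$.

### The case of a discrete valuation ring

Let $A$ be a complete discrete valuation ring with uniformizer $\pi$, let $s=0$, and suppose the conclusion fails. Then no $\pi^lM$ is contained in a finitely generated submodule $F$, since otherwise $\pi^l$ kills $M/F$. We build one $f:M\to E$ with $\operatorname{Ann}f=0$, contradicting the hypothesis.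

Start with $F_0=0$, $f_0=0$. Given a finitely generated $F_{j-1}$ and $f_{j-1}:M\to E$, choose $a$ with $\pi^af_{j-1}=0$; it exists because $\dim A/\operatorname{Ann}f_{j-1}\le0$. As $\pi^{a+j}(M/F_{j-1})\ne0$, there are $g_j:M\to E$ vanishing on $F_{j-1}$ and $x_j\in M$ with $\pi^{a+j}g_j(x_j)\ne0$. Put $F_j=F_{j-1}+Ax_j$ and $f_j=f_{j-1}+g_j$. Since $g_i$ vanishes on $F_j$ for $i>j$, the sum $\sum_ig_i$ is defined on $\bigcup_jF_j$ and extends to some $f:M\to E$. On $F_j$ we have $f=f_{j-1}+g_j$. Multiplication by $\pi^a$ removes $f_{j-1}$, so $\pi^{a+j}f(x_j)=\pi^{a+j}g_j(x_j)\ne0$. Thus $\pi^jf\ne0$ for all $j$, and $\operatorname{Ann}f=0$.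

Two devices make this work: $g_j$ vanishes on $F_{j-1}$, so the future does not disturb what was arranged on earlier submodules, and a multiplier $c_{j-1}$ (here $\pi^a$) kills the past. In higher dimension two things must be replaced. The size of $A/\operatorname{Ann}(c_{j-1}g_j)$ can no longer be measured by one exponent; we use multiplicity in a well-chosen dimension $t$. And one element $x_j$ no longer displays the size of $\operatorname{Ann}(c_{j-1}g_j)$; we need a finitely generated submodule and an approximation lemma.

**Lemma 14 (Chevalley).** Let $A$ be complete Noetherian local with maximal ideal $\mathfrak n$, and let $(J_F)$ be a downward directed family of ideals with $\bigcap J_F=J$. Then for each $n$ some $J_F\subseteq J+\mathfrak n^n$.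

*Proof.* As $A/\mathfrak n^l$ is Artinian, the family $\{J_F+\mathfrak n^l\}_F$ has a minimal member, and by directedness it is the least member. Call it $J^{(l)}$. Choosing an index below one that realizes $J^{(l+1)}$ and one that realizes $J^{(l)}$, we get a single $F$ with $J_F+\mathfrak n^{l+1}=J^{(l+1)}$ and $J_F+\mathfrak n^l=J^{(l)}$. Hence $J^{(l+1)}+\mathfrak n^l=J^{(l)}$.

We show $J^{(n)}\subseteq J+\mathfrak n^n$, which is the claim. Suppose $a_n\in J^{(n)}\setminus(J+\mathfrak n^n)$. Choose successively $a_{l+1}\in J^{(l+1)}$ with $a_{l+1}-a_l\in\mathfrak n^l$ for $l\ge n$. The sequence converges to some $a\in A$ with $a-a_l\in\mathfrak n^l$, so $a\in J^{(l)}\subseteq J_F+\mathfrak n^l$ for all $F$ and all $l\ge n$. By Krull's intersection theorem in $A/J_F$, $a\in J_F$ for every $F$, so $a\in J$. But $a\equiv a_n$ modulo $\mathfrak n^n$, so $a_n\in J+\mathfrak n^n$, a contradiction. $\square$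

### Proof of Theorem 13

Let $\mathfrak b=\{r\in R:rM\text{ is finitely generated}\}$. Since $(r+r')M\subseteq rM+r'M$ and $R$ is Noetherian, $\mathfrak b$ is an ideal. Since $\mathfrak b$ is finitely generated, so is $\mathfrak bM$. If $\dim R/\mathfrak b\le s$, then $F=\mathfrak bM$ satisfies the theorem, because $\mathfrak b\subseteq\operatorname{Ann}(M/F)$. From now on suppose $d:=\dim R/\mathfrak b>s$. We derive a contradiction.

**Step 1: reduce to a domain over which no non-zero multiple of $M$ is finitely generated.** Choose a prime $\mathfrak p\supseteq\mathfrak b$ with $\dim R/\mathfrak p=d$. It is minimal over $\mathfrak b$, hence an associated prime of $R/\mathfrak b$, so $\mathfrak p=(\mathfrak b:c)$ for some $c\in R$. As $\mathfrak pc\subseteq\mathfrak b$, the module $\mathfrak pcM\subseteq\mathfrak bM$ is finitely generated. Put $M_1=cM/\mathfrak pcM$. This is a module over $A=R/\mathfrak p$, a complete local domain of dimension $d$; let $\mathfrak n$ be its maximal ideal.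

For $r\in R$ we have $rM_1=(rcM+\mathfrak pcM)/\mathfrak pcM$. Since $\mathfrak pcM$ is finitely generated, $rM_1$ is finitely generated if and only if $rcM$ is, that is, if and only if $rc\in\mathfrak b$, that is, $r\in\mathfrak p$.

Let $f:M_1\to E$. The composite $cM\to M_1\to E$ extends to $\tilde f:M\to E$, and $\operatorname{Ann}\tilde f\subseteq\operatorname{Ann}f$. So $\dim A/\operatorname{Ann}_Af=\dim R/\operatorname{Ann}_Rf\le s$. Finally $\operatorname{Hom}_R(M_1,E)=\operatorname{Hom}_A(M_1,E_A)$ with $E_A=(0:_E\mathfrak p)$, which is the injective envelope of $A/\mathfrak n$ over $A$.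

We rename $M_1$ as $M$ and $E_A$ as $E$. Now:

(i) $rM$ is not finitely generated for any $0\ne r\in A$;

(ii) $\dim A/\operatorname{Ann}f\le s<d=\dim A$ for all $f\in\operatorname{Hom}_A(M,E)$.

**Step 2: make the top dimension of the $A/\operatorname{Ann}f$ stable under multiplication by $c\ne0$ and under passing to a quotient by a finitely generated submodule.** For $0\ne c\in A$ and finitely generated $G\subseteq M$ let
$$M(c,G)=(cM+G)/G=c(M/G).$$
It is non-zero, since $cM\subseteq G$ would make $cM$ finitely generated. It satisfies (i): if $rM(c,G)=(rcM+G)/G$ is finitely generated, so are $rcM+G$ and $rcM$, so $rc=0$ and $r=0$. It satisfies (ii): a map $h:M(c,G)\to E$ extends to $M/G\to E$, which is an element $f\in\operatorname{Hom}(M,E)$ with $\operatorname{Ann}f\subseteq\operatorname{Ann}h$. Let $t(c,G)$ be the maximum of $\dim A/\operatorname{Ann}h$ over $h\in\operatorname{Hom}(M(c,G),E)$. As $M(c,G)\ne0$ and $E$ is a cogenerator, $t(c,G)\in\{0,\dots,s\}$.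

Choose $(c_*,G_*)$ with $t(c_*,G_*)=:t$ minimal, and let $M'=M(c_*,G_*)$. Consider $M'(c',G')$ for $0\ne c'\in A$ and finitely generated $G'\subseteq M'$. Let $G''\subseteq M$ be the preimage of $G'$ in $c_*M+G_*$. It contains $G_*$ with $G''/G_*=G'$, so it is finitely generated, and since $c'M'=(c'c_*M+G_*)/G_*$ we get $M'(c',G')\cong(c'c_*M+G'')/G''=M(c'c_*,G'')$. By minimality, the maximum of $\dim A/\operatorname{Ann}h$ over $\operatorname{Hom}(M'(c',G'),E)$ is at least $t$. It is at most $t$ as well, since such $h$ extend to $M'/G'\to E$, that is, to elements of $\operatorname{Hom}(M',E)$, for which the dimension is at most $t(c_*,G_*)=t$.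

Replace $M$ by $M'$. Put $N=\operatorname{Hom}(M,E)$ and $N_G=\{f\in N:f(G)=0\}=\operatorname{Hom}(M/G,E)$. Restriction $N_G\to\operatorname{Hom}(c(M/G),E)$ is surjective, and its kernel consists of the $h$ with $ch=0$. So $\operatorname{Hom}(M(c,G),E)\cong N_G/(0:_{N_G}c)\cong cN_G$, the restriction of $h$ corresponding to $ch$. This isomorphism is $A$-linear, so it preserves annihilators, and we have:

(iii) for all $0\ne c\in A$ and all finitely generated $G\subseteq M$: $\max\{\dim A/\operatorname{Ann}h:h\in cN_G\}=t<d$.

In particular ($c=1$, $G=0$) every $f\in N$ has $\dim A/\operatorname{Ann}f\le t$.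

**Step 3: elements of $cN_G$ have unbounded multiplicity in dimension $t$.** We claim: *for all $0\ne c\in A$, finitely generated $G$ and $q\ge1$ there is $h\in cN_G$ with*
$$\sum_P\ell\big((A/\operatorname{Ann}h)_P\big)\ge q,$$
*the sum being over the primes $P\supseteq\operatorname{Ann}h$ with $\dim A/P=t$.* Since $\dim A/\operatorname{Ann}h\le t$, such $P$ are minimal over $\operatorname{Ann}h$, so there are finitely many and the lengths are finite.

Let $\Pi$ be the set of primes $P$ with $\dim A/P=t$ and $P\supseteq\operatorname{Ann}h$ for some $h\in cN_G$.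

*Case $\Pi$ infinite: use many primes.* Take distinct $P_1,\dots,P_q\in\Pi$. Each $P_i$ is minimal over some $\operatorname{Ann}h_i'$ with $h_i'\in cN_G$. So it is an associated prime of $Ah_i'\cong A/\operatorname{Ann}h_i'$, and $P_i=\operatorname{Ann}h_i$ for a multiple $h_i\in cN_G$ of $h_i'$. Let $h=\sum_ih_i$. The $P_i$ are distinct with $\dim A/P_i=t$ for all $i$, hence pairwise incomparable, so there is $r_i\in\bigcap_{\nu\ne i}P_\nu\setminus P_i$. Then $r_ih=r_ih_i$, and $\operatorname{Ann}(r_ih_i)=P_i$ because $Ah_i\cong A/P_i$ is a domain and $r_i\notin P_i$. Thus $\operatorname{Ann}h\subseteq P_i$ for all $i$, and each $P_i$ contributes at least $1$ to the sum.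

*Case $\Pi$ finite: use large length at one prime.* The members of $\Pi$ are non-zero since $t<d$, and $A$ is a domain, so there is $0\ne u\in\bigcap_{P\in\Pi}P$. By (iii) for $(u^qc,G)$ there is $h\in cN_G$ with $\dim A/\operatorname{Ann}(u^qh)=t$. Choose a prime $P\supseteq\operatorname{Ann}(u^qh)\supseteq\operatorname{Ann}h$ with $\dim A/P=t$. Then $P\in\Pi$, so $u\in P$. Since $\operatorname{Ann}(u^qh)\subseteq P$, the element $u^qh$ is non-zero in $(Ah)_P\cong(A/\operatorname{Ann}h)_P$. So in the Artinian local ring $(A/\operatorname{Ann}h)_P$ the element $u$ lies in the maximal ideal and $u^q\ne0$. By Nakayama, $(1)\supsetneq(u)\supsetneq\cdots\supsetneq(u^q)\supsetneq0$, and the length is at least $q+1$. This proves the claim.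

**Step 4: glue the pieces to one $f$ that is too large.** We recall from Hilbert–Samuel theory: if $\dim A/J=t$, then $\ell(A/(J+\mathfrak n^n))$ is, for large $n$, a polynomial in $n$ with leading term $\frac{e(\mathfrak n,A/J)}{t!}n^t$, and if $\dim A/J\le t$, then $\ell(A/(J+\mathfrak n^n))\le Cn^t$ for some constant $C$ and all $n\ge1$. The associativity formula (Matsumura, *Commutative Ring Theory*, Thm. 14.7) gives $e(\mathfrak n,A/J)=\sum_P\ell((A/J)_P)\,e(\mathfrak n,A/P)$ over the primes $P\supseteq J$ with $\dim A/P=t=\dim A/J$. Every $e(\mathfrak n,A/P)$ is at least $1$.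

Let $F_0=0$, $f_0=0$, $c_0=1$. Given a finitely generated $F_{j-1}\subseteq M$, $f_{j-1}\in N$ and $0\ne c_{j-1}\in\operatorname{Ann}f_{j-1}$, we choose as follows.

1. By Step 3 for $(c_{j-1},F_{j-1})$ there is $g_j\in N_{F_{j-1}}$ such that $J_j:=\operatorname{Ann}(c_{j-1}g_j)$ satisfies $\sum_P\ell((A/J_j)_P)\ge(j+1)\,t!$. The sum is positive, so $\dim A/J_j=t$, and $e(\mathfrak n,A/J_j)\ge(j+1)\,t!$ by the associativity formula. The leading coefficient of the Hilbert–Samuel polynomial of $A/J_j$ is thus at least $j+1$, so there is $n_j\ge1$ with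
$$\ell\big(A/(J_j+\mathfrak n^{n_j})\big)\ge j\,n_j^{\,t}.$$
2. The ideals $\operatorname{Ann}(c_{j-1}g_j|_F)$, for finitely generated $F\supseteq F_{j-1}$, form a downward directed family with intersection $J_j$, because $M$ is the union of these $F$. By Lemma 14 choose such an $F=:F_j$ with $\operatorname{Ann}(c_{j-1}g_j|_{F_j})\subseteq J_j+\mathfrak n^{n_j}$.
3. Put $f_j=f_{j-1}+g_j$ and choose $0\ne c_j\in\operatorname{Ann}f_j$. It exists because $\dim A/\operatorname{Ann}f_j\le t<\dim A$.

For $i>j$ the map $g_i$ vanishes on $F_{i-1}\supseteq F_j$. So $\sum_ig_i$ is well defined on $\bigcup_jF_j$, and it extends to some $f\in N$ as $E$ is injective. Let $I=\operatorname{Ann}f$ and $r\in I$. On $F_j$ we have $f=f_{j-1}+g_j$, and $c_{j-1}f_{j-1}=0$, so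
$$0=c_{j-1}rf|_{F_j}=r\,c_{j-1}g_j|_{F_j},$$
whence $r\in J_j+\mathfrak n^{n_j}$ by the choice of $F_j$. Thus $I\subseteq J_j+\mathfrak n^{n_j}$ for every $j\ge1$, and
$$\ell\big(A/(I+\mathfrak n^{n_j})\big)\ge\ell\big(A/(J_j+\mathfrak n^{n_j})\big)\ge j\,n_j^{\,t}\qquad(j\ge1).$$
But $\dim A/I\le t$ by (iii), so the left side is at most $Cn_j^{\,t}$ with $C$ independent of $j$. For $j>C$ this is a contradiction. $\blacksquare$

## 7. Pro-vanishing over local rings: proof of Theorem 2

**Lemma 15.** Let $(R,\mathfrak m)$ be Noetherian local, $s\ge0$, and $M$ a module with $\dim R/\operatorname{Ann}_Rf\le s$ for all $f\in\operatorname{Hom}_R(M,E(R/\mathfrak m))$. Then $(\operatorname{Tor}_i^R(R/\mathfrak a^n,M))_n$ is pro-zero for all $i>s$.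

*Proof.* **Step 1: pass to the completion.** Let $\hat M=\hat R\otimes_RM$. We have $E:=E(R/\mathfrak m)=E_{\hat R}(R/\mathfrak m)$, so $\operatorname{Hom}_{\hat R}(\hat M,E)=\operatorname{Hom}_R(M,E)$ by adjunction. If $\hat f$ corresponds to $f$, then $\hat f(x\otimes m)=xf(m)$, so $(\operatorname{Ann}_Rf)\hat R\subseteq\operatorname{Ann}_{\hat R}\hat f$ and
$$\dim\hat R/\operatorname{Ann}_{\hat R}\hat f\le\dim\hat R/(\operatorname{Ann}_Rf)\hat R=\dim R/\operatorname{Ann}_Rf\le s.$$

**Step 2: split off the finitely generated part.** By Theorem 13 there is a finitely generated $F\subseteq\hat M$ such that $Q=\hat M/F$ is killed by an ideal $\mathfrak b$ of $\hat R$ with $\dim\hat R/\mathfrak b\le s$. Let $i>s$, so $i\ge1$. In the exact sequence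
$$\operatorname{Tor}_i^{\hat R}(\hat R/\mathfrak a^n\hat R,F)\to\operatorname{Tor}_i^{\hat R}(\hat R/\mathfrak a^n\hat R,\hat M)\to\operatorname{Tor}_i^{\hat R}(\hat R/\mathfrak a^n\hat R,Q)$$
the left tower is pro-zero by Lemma 9 and the right one by Lemma 12(b). So the middle one is pro-zero, by the formal fact of Section 2.

**Step 3: descend.** By flatness the middle tower is $\hat R\otimes_R\operatorname{Tor}_i^R(R/\mathfrak a^n,M)$. As $\hat R$ is faithfully flat over $R$, a map that becomes zero after $\hat R\otimes_R-$ is zero. $\square$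

**Proof of Theorem 2.** Let $M\ne0$ and $s=\operatorname{mag}_RM$. By Lemma 7, $s\ge0$ and the hypothesis of Lemma 15 holds; $s\le\dim R$ is finite. So $(\operatorname{Tor}_i(R/\mathfrak a^n,M))_n$ is pro-zero for $i>s$. Then the towers $\operatorname{Tor}_i$ and $\operatorname{Tor}_{i+1}$ are both pro-zero, and (1) gives $H_i^{\mathfrak a}(M)=0$. $\blacksquare$

## 8. One ideal, many maximal ideals: proof of Theorem 3

Let $M\ne0$ and $s=\operatorname{mag}_RM$. For $s=\infty$, or for $M=0$, the vanishing statements are empty or trivial. So let $0\le s<\infty$, and write $T_n^i=\operatorname{Tor}_i(R/\mathfrak a^n,M)$.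

**Lemma 16.** For each maximal ideal $\mathfrak m$ and each $i>s$ the tower $((T_n^i)_{\mathfrak m})_n$ is pro-zero.

*Proof.* We have $(T_n^i)_{\mathfrak m}=\operatorname{Tor}_i^{R_{\mathfrak m}}(R_{\mathfrak m}/\mathfrak a^nR_{\mathfrak m},M_{\mathfrak m})$. Each $f\in\operatorname{Hom}_{R_{\mathfrak m}}(M_{\mathfrak m},E(R/\mathfrak m))=\operatorname{Hom}_R(M,E(R/\mathfrak m))$ is killed by $(\operatorname{Ann}_Rf)R_{\mathfrak m}$, so $\dim R_{\mathfrak m}/\operatorname{Ann}_{R_{\mathfrak m}}f\le\dim R/\operatorname{Ann}_Rf\le s$. Apply Lemma 15 to $R_{\mathfrak m}$ and $M_{\mathfrak m}$. $\square$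

**Proof of (a).** Let $i>s$ and $(t_n)\in\varprojlim_nT_n^i$. Fix $n$ and $\mathfrak m$, and choose $N$ with $(T_N^i)_{\mathfrak m}\to(T_n^i)_{\mathfrak m}$ zero. As $t_n$ is the image of $t_N$, it vanishes in $(T_n^i)_{\mathfrak m}$. This holds for all $\mathfrak m$, so $t_n=0$. Hence $\varprojlim T_n^i=0$, and (1) becomes $H_i^{\mathfrak a}(M)\cong\varprojlim^1T_n^{i+1}$.

**Proof of (b).** If $i>\max\{s,\operatorname{cd}(\mathfrak a)-1\}$, then $i+1>\operatorname{cd}(\mathfrak a)$, so $(T_n^{i+1})_n$ is pro-zero by Lemma 12(a), its $\varprojlim^1$ vanishes, and (a) gives $H_i^{\mathfrak a}(M)=0$.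

For sharpness, take $R$, $\mathfrak a$, $M$ from Theorem 1. There $\operatorname{cd}(\mathfrak a)\le c$ because $\mathfrak a$ has $c$ generators, and $\operatorname{cd}(\mathfrak a)\geq c$ because $\mathfrak a$ is prime of height $c$ and $H^c_{\mathfrak a}(R)_{\mathfrak a}=H^c_{\mathfrak aR_{\mathfrak a}}(R_{\mathfrak a})\ne0$. The bound is $\max\{0,c-1\}=c-1$, and $H^{\mathfrak a}_{c-1}(M)\neq0$.

**Proof of (c), 3 ⇒ 1.** By (a) it is enough to show that the towers $(T_n^{i+1})_n$ are pro-zero for $i>s$. What is missing after Lemma 16 is a bound on $N(n,\mathfrak m)$ for all but finitely many $\mathfrak m$. We get it on the Ext side, where condition 3 lives.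

**Step 1: a uniform bound for Ext.** *Claim: for all $j\ge2$ and $n$ there are $N\ge n$ and a finite set $S$ of maximal ideals such that $\operatorname{Ext}^j_R(R/\mathfrak a^n,D)\to\operatorname{Ext}^j_R(R/\mathfrak a^N,D)$ is zero for all maximal $\mathfrak m\notin S$ and all $R_{\mathfrak m}$-modules $D$.*

We use descending induction on $j$. The number $\operatorname{cd}(\mathfrak a)$ is at most the number of generators of $\mathfrak a$. For $j>\operatorname{cd}(\mathfrak a)$, Lemma 11 for the class of all modules gives the claim with $S=\emptyset$.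

Let $2\le j\le\operatorname{cd}(\mathfrak a)$ and assume the claim for $j+1$. Let $N_1,S_1$ be its data for $(j+1,n)$. Let $C$ be the image of the finitely generated module $\operatorname{Ext}^j(R/\mathfrak a^{N_1},R)$ in $H^j_{\mathfrak a}(R)$. By 3, the set $S_2$ of maximal ideals in $\operatorname{Supp}C$ is finite. The kernel of $\operatorname{Ext}^j(R/\mathfrak a^{N_1},R)\to H^j_{\mathfrak a}(R)$ is finitely generated, so it dies in $\operatorname{Ext}^j(R/\mathfrak a^{N_2},R)$ for some $N_2\ge N_1$. Hence $\operatorname{Ext}^j(R/\mathfrak a^{N_1},R)\to\operatorname{Ext}^j(R/\mathfrak a^{N_2},R)$ factors through $C$, and for $\mathfrak m\notin S_2$ its localization at $\mathfrak m$, which is the map $\operatorname{Ext}^j(R/\mathfrak a^{N_1},R_{\mathfrak m})\to\operatorname{Ext}^j(R/\mathfrak a^{N_2},R_{\mathfrak m})$, is zero. As Ext out of a finitely generated module over a Noetherian ring commutes with direct sums, $\operatorname{Ext}^j(R/\mathfrak a^{N_1},G)\to\operatorname{Ext}^j(R/\mathfrak a^{N_2},G)$ is zero for every free $R_{\mathfrak m}$-module $G$.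

Let $\mathfrak m\notin S:=S_1\cup S_2$, let $D$ be an $R_{\mathfrak m}$-module, and let $0\to D'\to G\to D\to0$ be exact with $G$ a free $R_{\mathfrak m}$-module. The surjection $R/\mathfrak a^{N_1}\to R/\mathfrak a^n$ induces a morphism between the long exact Ext sequences. Let $\xi\in\operatorname{Ext}^j(R/\mathfrak a^n,D)$. Its connecting image in $\operatorname{Ext}^{j+1}(R/\mathfrak a^n,D')$ dies in $\operatorname{Ext}^{j+1}(R/\mathfrak a^{N_1},D')$, as $\mathfrak m\notin S_1$. So the image of $\xi$ in $\operatorname{Ext}^j(R/\mathfrak a^{N_1},D)$ comes from $\operatorname{Ext}^j(R/\mathfrak a^{N_1},G)$, and therefore $\xi$ maps to $0$ in $\operatorname{Ext}^j(R/\mathfrak a^{N_2},D)$. So $N=N_2$ and $S$ prove the claim.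

**Step 2: transfer to Tor.** Let $\mathfrak m\notin S$ and let $L$ be an $R_{\mathfrak m}$-module. Apply the claim to $D=\operatorname{Hom}(L,E(R/\mathfrak m))$ and use (2). As $E(R/\mathfrak m)$ is a cogenerator for $R_{\mathfrak m}$-modules, $\operatorname{Tor}_j(R/\mathfrak a^N,L)\to\operatorname{Tor}_j(R/\mathfrak a^n,L)$ is zero.

**Step 3: combine with the local theorem at finitely many points.** Let $i>s\ge0$ and $j=i+1\ge2$. Given $n$, take $N,S$ from Step 1. By Step 2 with $L=M_{\mathfrak m}$, the map $(T_N^j)_{\mathfrak m}\to(T_n^j)_{\mathfrak m}$ is zero for $\mathfrak m\notin S$. For the finitely many $\mathfrak m\in S$ it becomes zero, by Lemma 16, after enlarging $N$. A map that is zero at all maximal ideals is zero, so $T_N^j\to T_n^j$ is zero. Thus $(T_n^{i+1})_n$ is pro-zero, and $H_i^{\mathfrak a}(M)=0$ by (a).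

**Proof of (c), 1 ⇒ 2.** Statement 2 is a special case of 1.

**Proof of (c), 2 ⇒ 3.** We assume that 3 fails and imitate Theorem 1: from non-zero maps in Ext at infinitely many maximal ideals we build finite length modules $M_j$ to which Lemma 10 applies.

**Step 1: non-zero maps at infinitely many maximal ideals.** For some $c\ge2$, a finitely generated $C\subseteq H^c_{\mathfrak a}(R)$ has infinitely many maximal ideals in its support. For some $n_0\geq1$, $C$ is contained in the image $C'$ of $\operatorname{Ext}^c(R/\mathfrak a^{n_0},R)$. So there are distinct maximal ideals $\mathfrak m_j$ ($j\ge n_0$) with $C'_{\mathfrak m_j}\ne0$. For every $N\ge n_0$ the map $\operatorname{Ext}^c(R/\mathfrak a^{n_0},R_{\mathfrak m_j})\to\operatorname{Ext}^c(R/\mathfrak a^N,R_{\mathfrak m_j})$ is non-zero, since followed by the map to $H_{\mathfrak a}^c(R)_{\mathfrak m_j}$ it has image $C'_{\mathfrak m_j}$.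

**Step 2: replace $R_{\mathfrak m_j}$ by a finite length quotient.** Fix $j$, write $\mathfrak m=\mathfrak m_j$, and let $w\ne0$ be in the image for $N=j$, say $w$ is the image of $v\in\operatorname{Ext}^c(R/\mathfrak a^{n_0},R_{\mathfrak m})$. Let $P_\bullet$ be a resolution of $R/\mathfrak a^j$ by finitely generated free modules, $X=\operatorname{Hom}(P_\bullet,R_{\mathfrak m})$, and let $B\subseteq Z\subseteq X^c$ be the coboundaries and cocycles. Then $\operatorname{Ext}^c(R/\mathfrak a^j,R/\mathfrak m^k)=H^c(X/\mathfrak m^kX)$. A cocycle $z\in Z$ becomes a coboundary in $X/\mathfrak m^kX$ if and only if $z-b\in\mathfrak m^kX^c$ for some $b\in B$. So the kernel of $\operatorname{Ext}^c(R/\mathfrak a^j,R_{\mathfrak m})\to\operatorname{Ext}^c(R/\mathfrak a^j,R/\mathfrak m^k)$ is $(Z\cap\mathfrak m^kX^c+B)/B$. By Artin–Rees there is $e$ independent of $k$ with $Z\cap\mathfrak m^kX^c\subseteq\mathfrak m^{k-e}Z$ for $k\ge e$, so the kernel lies in $\mathfrak m^{k-e}\operatorname{Ext}^c(R/\mathfrak a^j,R_{\mathfrak m})$. By Krull's intersection theorem, $w$ has non-zero image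 in $\operatorname{Ext}^c(R/\mathfrak a^j,R/\mathfrak m^k)$ for some $k\ge1$. This image is also the image of $v$ along $\operatorname{Ext}^c(R/\mathfrak a^{n_0},R_{\mathfrak m})\to\operatorname{Ext}^c(R/\mathfrak a^{n_0},R/\mathfrak m^k)\to\operatorname{Ext}^c(R/\mathfrak a^j,R/\mathfrak m^k)$. So the last map is non-zero.

**Step 3: dualize.** Put $M_j=\operatorname{Hom}(R/\mathfrak m^k,E(R/\mathfrak m))$. By Matlis duality, $M_j$ has finite length, is non-zero and supported at $\mathfrak m_j$, and $\operatorname{Hom}(M_j,E(R/\mathfrak m))\cong R/\mathfrak m^k$. By (2), the dual of $\operatorname{Tor}_c(R/\mathfrak a^j,M_j)\to\operatorname{Tor}_c(R/\mathfrak a^{n_0},M_j)$ is the non-zero map of Step 2. So this Tor map is non-zero.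

**Step 4: sum up.** Let $M=\bigoplus_{j\ge n_0}M_j$. By Lemma 8, $\operatorname{mag}M=0$. Put $T_n^{(j)}=\operatorname{Tor}_c(R/\mathfrak a^n,M_j)$ for $n\ge n_0$, so $\operatorname{Tor}_c(R/\mathfrak a^n,M)=\bigoplus_jT_n^{(j)}$, and let $I_n^{(j)}$ be the image of $T_n^{(j)}$ in $T_{n_0}^{(j)}$. By Step 3, $I_j^{(j)}\ne0$. By Lemma 9, since $M_j$ is finitely generated and $c\ge1$, $I_n^{(j)}=0$ for $n\gg0$ with $j$ fixed. Lemma 10 gives $\varprojlim^1_n\operatorname{Tor}_c(R/\mathfrak a^n,M)\ne0$, so $H^{\mathfrak a}_{c-1}(M)\ne0$ by (1), with $c-1\ge1>0=\operatorname{mag}M$. Since $M$ is a countable direct sum of finite length modules with $\operatorname{mag}M=0$, statement 2 fails. $\blacksquare$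

## 9. Primes of height at least two: proofs of Theorem 4 and Corollary 5

**Proof of Theorem 4.** For $M=0$ statement (V) is trivial. By Theorem 3(c) we must show that condition 3 holds for all ideals $\mathfrak a$ if and only if every prime of height $\ge2$ lies in only finitely many maximal ideals.

**Step 1: a bad prime gives a bad ideal.** Suppose a prime $\mathfrak p$ with $h=\operatorname{ht}\mathfrak p\ge2$ lies in infinitely many maximal ideals. Take $\mathfrak a=\mathfrak p$. By Grothendieck's non-vanishing theorem, $H^h_{\mathfrak p}(R)_{\mathfrak p}=H^h_{\mathfrak pR_{\mathfrak p}}(R_{\mathfrak p})\ne0$. So there is $\xi\in H^h_{\mathfrak p}(R)$ with $(R\xi)_{\mathfrak p}\ne0$. Then $\operatorname{Supp}R\xi\supseteq V(\mathfrak p)$ contains infinitely many maximal ideals, and 3 fails for $\mathfrak a=\mathfrak p$ and $j=h$.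

**Step 2: a bad ideal gives a bad prime.** Suppose 3 fails for some $\mathfrak a$, $j\ge2$ and finitely generated $C\subseteq H^j_{\mathfrak a}(R)$. The support of $C$ is the union of the sets $V(\mathfrak p)$ over the finitely many minimal primes $\mathfrak p$ of $C$, so one such $\mathfrak p\in\operatorname{Supp}C$ lies in infinitely many maximal ideals. As $0\ne C_{\mathfrak p}\subseteq H^j_{\mathfrak aR_{\mathfrak p}}(R_{\mathfrak p})$, Grothendieck's vanishing theorem gives $\operatorname{ht}\mathfrak p=\dim R_{\mathfrak p}\ge j\ge2$. $\blacksquare$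

**Proof of Corollary 5.** If $R$ is semilocal, there are only finitely many maximal ideals in all, and Theorem 4 applies. If $\dim R\le2$, a prime of height $\ge2$ is maximal, and a maximal ideal lies in one maximal ideal only. If $\operatorname{cd}(\mathfrak a)\le1$ and $M\ne0$, then $\operatorname{mag}M\ge0\ge\operatorname{cd}(\mathfrak a)-1$, and Theorem 3(b) is (V).

Let $R$ be Jacobson, so that every prime is an intersection of maximal ideals. If a prime $\mathfrak p$ lies in only finitely many maximal ideals, it is the intersection of these. A prime that contains a finite intersection of maximal ideals contains one of them, so $\mathfrak p$ is maximal. Hence for Jacobson $R$ the criterion of Theorem 4 says that all primes of height $\ge2$ are maximal. If $\dim R\ge3$, a chain $\mathfrak p_0\subsetneq\mathfrak p_1\subsetneq\mathfrak p_2\subsetneq\mathfrak p_3$ violates this at $\mathfrak p_2$. If $\dim R\le2$, it holds. $\blacksquare$
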